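# Finite generation of the kernel of a triangular derivation in five variables

## 1. Two theorems governed by one ratio

Let $k$ be a field of characteristic zero and let $t_1,t_2,t_3,t_4$ be nonnegative integers. On the polynomial ring $k[x,\mathbf y]=k[x,y_1,y_2,y_3,y_4]$ let $D$ be the $k$-derivation with $D(x)=0$ and
$$D(y_1)=x^{t_1},\qquad D(y_2)=x^{t_2}y_1,\qquad D(y_3)=x^{t_3}y_2,\qquad D(y_4)=x^{t_4}. \tag{1}$$
Let $A=k[x,\mathbf y]^D=\{f: D(f)=0\}$ be its kernel. Assume throughout that $t_4<t_1$, and put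
$$\alpha=t_1-t_4>0,\qquad \mu=2t_1-t_2-\max\{t_2,t_3\},\qquad m=\frac{\mu}{\alpha}\in\mathbb Q .$$

**Theorem 1.** If $4<m\le \frac{25}{6}$, then $A$ is not finitely generated. Equivalently, $A$ is not finitely generated whenever
$$2t_1+t_2+\max\{t_2,t_3\}<4t_4\quad\text{and}\quad 25t_4\le 13t_1+6t_2+6\max\{t_2,t_3\}.$$

**Theorem 2.** If $m\le 4$ (that is, $2t_1+t_2+\max\{t_2,t_3\}\ge 4t_4$) or $m=5$, then $A$ is finitely generated. If $m\le 2$, then $A$ is a polynomial ring in $4$ variables.

The theorems answer a question from the paper "Hilbert's fourteenth problem and algebraic extensions with an appendix on Roberts type counterexamples".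

**Conjecture 4.2 (of that paper).** If $t_4<t_1$ and $4t_1+t_2+\max\{t_2,t_3\}>6t_4$, then $k[x,\mathbf y]^D$ is finitely generated.

**Corollary.** Conjecture 4.2 is false. For $(t_1,t_2,t_3,t_4)=(13,0,1,7)$ we have $t_4<t_1$ and $4t_1+t_2+\max\{t_2,t_3\}=53>42=6t_4$, but the kernel is not finitely generated. Another counterexample, with $t_2=t_3=0$, is $(25,0,0,13)$.

The corollary follows from Theorem 1. For $(13,0,1,7)$ we get $\alpha=6$, $\mu=26-0-1=25$, so $m=25/6$. For $(25,0,0,13)$ we get $m=50/12=25/6$, and $4\cdot 25=100>78=6\cdot 13$.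

## 2. The conjecture on the $m$-axis

The kernel of a derivation is a $k$-subalgebra, by the Leibniz rule. "Finitely generated" always means finitely generated as a $k$-algebra. The derivation (1) is *triangular*: each $D(y_i)$ involves only $x$ and $y$'s of smaller index.

All the inequalities above are about $m$. Since $\alpha>0$,
$$m\ge 6\iff 2t_1-t_2-\max\{t_2,t_3\}\ge 6t_1-6t_4\iff 4t_1+t_2+\max\{t_2,t_3\}\le 6t_4 .$$
The known result that accompanies the conjecture says that $A$ is not finitely generated in exactly this range $m\ge 6$. The Daigle–Freudenburg counterexample is $(t+1,0,0,t)$ with $t\ge2$; there $\alpha=1$ and $m=2t+2$. So the conjecture says: *$A$ is finitely generated whenever $m<6$.* In the same way one rewrites $m\le 4$ as $2t_1+t_2+\max\{t_2,t_3\}\ge 4t_4$, and $m\le 25/6$ as $12t_1-6t_2-6\max\{t_2,t_3\}\le 25t_1-25t_4$, which is the second inequality of Theorem 1.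

Here is what is established, with a sample tuple for each line.

| range of $m$ | kernel $A$ | sample $(t_1,t_2,t_3,t_4)$ |
|---|---|---|
| $m\le 2$ | polynomial ring in 4 variables | $(1,0,0,0)$, $m=2$ |
| $2<m\le 4$ | finitely generated | $(2,0,0,1)$, $m=4$ |
| $4<m\le 25/6$ | not finitely generated | $(13,0,1,7)$, $m=25/6$ |
| $m=5$ | finitely generated | $(5,0,0,3)$, $m=10/2$ |
| $m\ge 6$ | not finitely generated (known result) | $(3,0,0,2)$, $m=6$ |

The range $25/6<m<6$, $m\ne5$, is not decided here; it is not needed for the conjecture. With $t_2=t_3=0$ we have $m=2t_1/(t_1-t_4)$, and every rational $m>2$ occurs. So the conjectured conclusion holds up to $m=4$ and fails immediately beyond it: the constant $4$ is sharp. Finite generation is also not monotone in $m$.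

## 3. Slices, and some kernel elements by hand

We recall one textbook fact. Let $C$ be a $\mathbb Q$-algebra and $\Delta$ a locally nilpotent derivation (each element is killed by some power of $\Delta$). A *slice* is an $s\in C$ with $\Delta s=1$. If a slice exists, then
$$f\longmapsto \sum_{j\ge0}\frac{(-s)^j}{j!}\Delta^j f$$
is a ring homomorphism $C\to\ker\Delta$ that is the identity on $\ker\Delta$. Hence $\ker\Delta$ is generated by the images of any set of generators of $C$. Also $C=(\ker\Delta)[s]$, a polynomial ring in $s$.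

**The case $t_4=0$.** Then $y_4$ is a slice for $D$, and $A$ is generated by $x$ and the images of $y_1,y_2,y_3$ (the image of $y_4$ is $0$). It is a polynomial ring in four variables. This agrees with Theorem 2, because $t_4=0$ gives $m=\mu/t_1\le 2$.

**Only $y_1$ and $y_4$.** On $k[x,y_1,y_4]$ no slice is visible if $t_4>0$, but one appears after inverting $x$. With $z_1=y_1/x^{t_1}$ and $z_4=y_4/x^{t_4}$ we have $Dz_1=Dz_4=1$, so the kernel on $k[x^{\pm1},y_1,y_4]$ is $k[x^{\pm1}][z_1-z_4]$. Since $t_1>t_4$, the element $x^N(z_1-z_4)^d$ lies in $k[x,y_1,y_4]$ exactly when $N\ge t_1d$. So the kernel is $k[x,\,y_1-x^{\alpha}y_4]$.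

**All variables, for $(13,0,1,7)$.** Here $Dy_1=x^{13}$, $Dy_2=y_1$, $Dy_3=xy_2$, $Dy_4=x^7$. One verifies directly that
$$a=y_1-x^6y_4,\qquad b=y_1^2-2x^{13}y_2,\qquad c=y_1^3-3x^{13}y_1y_2+3x^{25}y_3$$
are killed by $D$. Modulo $x$ they are $y_1,y_1^2,y_1^3$. So $ab-c$ is divisible by $x$; in fact $ab-c=x^6\varepsilon$ with
$$\varepsilon=-y_1^2y_4+x^7y_1y_2+2x^{13}y_2y_4-3x^{19}y_3 .$$
Likewise $c^2-b^3=x^{25}\theta$ with
$$\theta=6y_1^3y_3-3xy_1^2y_2^2-18x^{13}y_1y_2y_3+8x^{14}y_2^3+9x^{25}y_3^2 .$$
Since $D$ commutes with multiplication by $x$, the quotients $\varepsilon,\theta$ are again in the kernel. The whole question is about this phenomenon: *which polynomials in $a,b,c$ are divisible by high powers of $x$, and does the process of dividing stop producing new generators?* The exponents $6=\alpha$ and $25=\mu$ are the numerator and denominator data of $m$.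

## 4. The kernel as a filtered polynomial ring

**Step 1: invert $x$ and use the slice $z_4$.** In $k[x^{\pm1},\mathbf y]$ put
$$z_1=\frac{y_1}{x^{t_1}},\quad z_2=\frac{y_2}{x^{t_1+t_2}},\quad z_3=\frac{y_3}{x^{t_1+t_2+t_3}},\quad z_4=\frac{y_4}{x^{t_4}} .$$
Then $Dz_1=1$, $Dz_2=z_1$, $Dz_3=z_2$, $Dz_4=1$. So $D$ is the $k[x^{\pm1}]$-linear extension of $\Delta=\partial_1+z_1\partial_2+z_2\partial_3+\partial_4$ on $k[z]=k[z_1,\dots,z_4]$. With the slice $z_4$ we get $\ker\Delta=k[u_1,u_2,u_3]$, where
$$u_1=z_1-z_4,\quad u_2=z_2-z_1z_4+\tfrac12z_4^2,\quad u_3=z_3-z_2z_4+\tfrac12z_1z_4^2-\tfrac16z_4^3 .$$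
These are algebraically independent, since $k[z]=k[u_1,u_2,u_3,z_4]$. Give $z_1,z_2,z_3,z_4$ the weights $1,2,3,1$; then $u_i$ is homogeneous of weight $i$.

Let $B=k[Z_1,Z_2,Z_3]$ be graded by $\deg Z_i=i$, with graded pieces $B_d$ ($B_d=0$ for $d<0$), and let $F\mapsto F^\sharp=F(u_1,u_2,u_3)$ be the graded isomorphism $B\cong\ker\Delta$.

**Step 2: decide which kernel elements have no denominators.** For $e\in\mathbb Z_{\ge0}^4$ put $\tau(e)=t_1e_1+(t_1+t_2)e_2+(t_1+t_2+t_3)e_3+t_4e_4$. Then $x^Nz^e=x^{N-\tau(e)}y^e$ lies in $k[x,\mathbf y]$ iff $\tau(e)\le N$. Every element of $k[x^{\pm1},\mathbf y]$ is a unique finite sum $\sum_N x^NP_N(z)$. It lies in $k[x,\mathbf y]$ iff every monomial of $P_N$ has $\tau\le N$, and it is killed by $D$ iff each $P_N\in\ker\Delta$. Both conditions can be tested on each weight component of $P_N$ separately. Therefore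
$$A=\bigoplus_{d\ge0,\;N}x^N\{F^\sharp: F\in B_d,\ \deg_\tau F^\sharp\le N\}. \tag{2}$$

**Step 3: normalize the degree.** On monomials of weight $d=e_1+2e_2+3e_3+e_4$ we have $\tau=t_4d+\omega$, where $\omega$ is the linear weight with
$$\omega(z_1)=\alpha,\quad \omega(z_2)=\beta:=t_1+t_2-2t_4,\quad \omega(z_3)=\gamma:=t_1+t_2+t_3-3t_4,\quad \omega(z_4)=0 .$$
The numbers $\beta,\gamma$ may be negative: for $(13,0,1,7)$ we get $(\alpha,\beta,\gamma)=(6,-1,-7)$. For $0\ne F\in B_d$ put
$$v(F)=\deg_\omega F^\sharp,\qquad W(F)=\alpha d-v(F)\in\mathbb Z .$$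
Since $\deg_\omega$ is additive on products in the domain $k[z]$, we have $W(FG)=W(F)+W(G)$ for nonzero homogeneous $F,G$. Moreover
$$\deg_\tau F^\sharp\le N\iff t_4d+\alpha d-W(F)\le N\iff W(F)\ge t_1d-N .$$
In other words, $W(F)$ is the exact power of $x$ that can be divided out of $x^{t_1d}F^\sharp$. Setting $n=t_1d-N$ we obtain an isomorphism of bigraded rings
$$A\cong R:=\bigoplus_{d\ge0,\;n\in\mathbb Z}R_{d,n},\qquad R_{d,n}=\{F\in B_d: F=0\text{ or }W(F)\ge n\}. \tag{3}$$
Write $[F]_n$ for $F$ regarded as an element of $R_{d,n}$. The variable $x$ corresponds to $[1]_{-1}$, and multiplication by $x$ turns $[F]_n$ into $[F]_{n-1}$.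

**Step 4: express $\mu$ through $\alpha,\beta,\gamma$.** We have $4\alpha-2\beta=2t_1-2t_2$ and $3\alpha-\gamma=2t_1-t_2-t_3$. Hence
$$\mu=\min\{4\alpha-2\beta,\ 3\alpha-\gamma\},\qquad m\le2\iff(\beta\ge\alpha\ \text{ or }\ \gamma\ge\alpha). \tag{4}$$

## 5. For $m>2$ the weight $W$ is a monomial valuation

In Sections 5–8 and 10 we have $m>2$, that is, $\beta<\alpha$ and $\gamma<\alpha$. In particular $\mu>2\alpha>0$. The purpose of this section is to find coordinates in which $W$ can be read off from monomials.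

Put $G_2=Z_1^2-2Z_2$ and $G_3=Z_1^3-3Z_1Z_2+3Z_3$. Then $B=k[Z_1,G_2,G_3]$, and expanding gives
$$Z_1^\sharp=z_1-z_4,\qquad G_2^\sharp=z_1^2-2z_2,\qquad G_3^\sharp=z_1^3-3z_1z_2+3z_3 .$$
For instance, in $G_3^\sharp$ the coefficients of $z_1z_4^2$, $z_4^3$, $z_2z_4$, $z_1^2z_4$ are $3-\frac92+\frac32$, $-1+\frac32-\frac12$, $3-3$, $-3+3$, all zero. In the example of Section 3, $a,b,c$ are $x^{13}Z_1^\sharp$, $x^{26}G_2^\sharp$, $x^{39}G_3^\sharp$. Now put
$$\lambda=\frac{G_3}{G_2},\quad u=\frac{Z_1}{\lambda},\quad q=\frac{G_2^3}{G_3^2},\quad T=u-1=\frac e{G_3},\quad \eta=1-q=\frac h{G_3^2},$$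
$$e=Z_1G_2-G_3,\qquad h=G_3^2-G_2^3 .$$
Then $Z_1=\lambda u$, $G_2=\lambda^2q$, $G_3=\lambda^3q$, so $\lambda,u,q$ are algebraically independent and
$$Z_1^iG_2^jG_3^l=\lambda^{i+2j+3l}\,u^iq^{j+l}.$$
Thus each $F\in B_d$ is $\lambda^df$ with a unique polynomial $f$ in $u,q$, and we expand $f=\sum c_{ij}T^i\eta^j$ (a finite sum). Let $\operatorname{supp}f=\{(i,j):c_{ij}\ne0\}$; it is nonempty if $F\ne0$. For example, $e=\lambda^3(T-T\eta)$ and $h=\lambda^6(1-\eta)^2\eta$.

**Lemma 1.** For $0\ne F\in B_d$, $\;W(F)=\min\{\alpha i+\mu j:(i,j)\in\operatorname{supp}f\}$.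

*Proof.* Extend $\deg_\omega$ and leading forms to fractions: the leading form of $P/Q$ is the quotient of the leading forms of $P$ and $Q$. Leading forms are multiplicative.

Since $\beta<\alpha$, $\gamma<\alpha$ and $\alpha>0$, the leading forms of $G_2^\sharp,G_3^\sharp$ are $z_1^2,z_1^3$. So $\lambda^\sharp$ has leading form $z_1$, of degree $\alpha$.

Next, $e^\sharp=(z_1-z_4)G_2^\sharp-G_3^\sharp=z_1z_2-3z_3-z_4z_1^2+2z_2z_4$. The degrees of its terms are $\alpha+\beta,\gamma,2\alpha,\beta$, so the leading form is $-z_4z_1^2$. Hence $T^\sharp$ has leading form $-z_4/z_1$, of degree $-\alpha$.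

Finally,
$$h^\sharp=6z_1^3z_3-3z_1^2z_2^2-18z_1z_2z_3+8z_2^3+9z_3^2 .$$
The degrees are $3\alpha+\gamma$, $2\alpha+2\beta$, $\alpha+\beta+\gamma$, $3\beta$, $2\gamma$. Here $3\beta<2\alpha+2\beta$ and $2\gamma<3\alpha+\gamma$. Also $\alpha+\beta+\gamma=\frac12[(2\alpha+2\beta)+2\gamma]$ is the average of a number that is at most $\max\{2\alpha+2\beta,3\alpha+\gamma\}$ and a number that is strictly smaller than it. So the leading form $h_0$ is $6z_1^3z_3$, or $-3z_1^2z_2^2$, or their sum, of degree
$$\max\{3\alpha+\gamma,\,2\alpha+2\beta\}=6\alpha-\mu$$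
by (4). Hence $\eta^\sharp$ has leading form $h_0/z_1^6$, of degree $-\mu$.

The forms $z_1$, $z_4/z_1$, $h_0/z_1^6$ are algebraically independent, because $h_0$ involves $z_2$ or $z_3$, and those do not occur in the other two. So for fixed $d$ the leading forms of the elements $(\lambda^\sharp)^d(T^\sharp)^i(\eta^\sharp)^j$ are linearly independent. No cancellation of top-degree parts is possible, and $v(F)=\max\{\alpha d-\alpha i-\mu j\}$ over the support. $\square$

It is convenient to divide by $\alpha$. Put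
$$w(F)=\frac{W(F)}\alpha=\min\{i+mj:(i,j)\in\operatorname{supp}f\}\ge0,$$
$$V(d,w)=\{F\in B_d:F=0\text{ or }w(F)\ge w\}\qquad(w\in\mathbb R).$$
So $V(d,w)$ is cut out in $B_d$ by the linear equations $c_{ij}=0$ for $i+mj<w$, and
$$\dim V(d,w)\ge\dim B_d-\#\{(i,j)\in\mathbb Z_{\ge0}^2:i+mj<w\}. \tag{5}$$
For later use,
$$\dim B_d=\#\{(j,l)\in\mathbb Z_{\ge0}^2:2j+3l\le d\}=\sum_{l\le d/3}\Big(\Big\lfloor\frac{d-3l}2\Big\rfloor+1\Big)=\frac{d^2}{12}+O(d), \tag{6}$$
and for $d=6e$ ($e\ge 0$ an integer), replacing $l$ by $2e-l$,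
$$\dim B_{6e}=\sum_{l=0}^{2e}\Big(\Big\lfloor\frac{3l}2\Big\rfloor+1\Big)=\tfrac{3e(e+1)}2+\Big(\tfrac{3e(e-1)}2+e\Big)+(2e+1)=3e^2+3e+1. \tag{7}$$

## 6. A slope argument, and the sextic that stops it

A sensible first attempt to prove that $R$ is not finitely generated is to look at the slopes $w(F)/d$.

*If $R$ is finitely generated, the supremum of the slopes is a maximum.* Take bihomogeneous generators $[F_i]_{n_i}$ with $F_i\in B_{d_i}$ nonzero and $W(F_i)\ge n_i$. For $0\ne F\in B_d$ with $d>0$, the element $[F]_{W(F)}$ is a linear combination of products of generators of bidegree $(d,W(F))$; pick one product that occurs. Factors with $d_i=0$ are constants, so $n_i\le W(F_i)=0$ for them. Hence $W(F)=\sum n_i\le\sum_{d_i>0}W(F_i)$, and $w(F)/d$ is at most the largest $w(F_i)/d_i$ with $d_i>0$.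

*Counting bounds the slopes from below.* The number of conditions in (5) is $\frac{w^2}{2m}+O(w)$ and $\dim B_d\sim d^2/12$. So for each $s<\sqrt{m/6}$ the space $V(d,sd)$ is nonzero for large $d$, and the supremum is at least $\sqrt{m/6}$. If one could show that every slope is strictly less than $\sqrt{m/6}$, the supremum would not be attained and $R$ would not be finitely generated.

This fails for $4<m\le25/6$, for a precise reason. The first space to look at is $V(6,5)$. For $4<m<5$ the conditions are $c_{00}=c_{10}=c_{20}=c_{30}=c_{40}=0$ and $c_{01}=0$: six conditions on $B_6$, which by (7) has dimension $7$. So there is a nonzero solution. Let us find it. A general $F\in B_6$ has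
$$f=a_6u^6+a_4u^4q+a_3u^3q+a_2u^2q^2+a_1uq^2+b\,q^2+c\,q^3 .$$
The first five conditions say that $f(u,1)$ is divisible by $(u-1)^5$. It has degree at most $6$ and no $u^5$ term, so it is a multiple of
$$(u-1)^5(u+5)=u^6-15u^4+40u^3-45u^2+24u-5 .$$
Normalize the multiple to be $1$; then $b+c=-5$. The condition $c_{01}=0$ says $\partial f/\partial q=0$ at $(1,1)$, that is, $-15+40-90+48+2b+3c=0$, so $2b+3c=17$. Hence $c=27$, $b=-32$, and
$$F_6=Z_1^6-15Z_1^4G_2+40Z_1^3G_3-45Z_1^2G_2^2+24Z_1G_2G_3-32G_3^2+27G_2^3 .$$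

**Lemma 2.** With $F_6=\lambda^6f_6$,
$$f_6=6T^5+T^6+(72T+60T^2+20T^3+15T^4)\eta+(28-66T-45T^2)\eta^2-27\eta^3 . \tag{8}$$
In particular $w(F_6)=5$ if $m\ge4$.

*Proof.* Substitute $u=1+T$, $q=1-\eta$ in $f_6=u^6+(-15u^4+40u^3)q+(-45u^2+24u-32)q^2+27q^3$. The part without $\eta$ is $f_6(u,1)=T^5(T+6)$. The coefficient of $\eta$ is
$$15u^4-40u^3+90u^2-48u+64-81=72T+60T^2+20T^3+15T^4 .$$
The coefficient of $\eta^2$ is $-45u^2+24u-32+81=28-66T-45T^2$, and that of $\eta^3$ is $-27$. The values $i+mj$ on the support are $5,6$, then at least $1+m\ge5$, then at least $2m\ge8$, then $3m$; the value $5$ occurs. $\square$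

So $F_6$ has slope $\frac56$, and $\frac56\ge\sqrt{m/6}$ exactly when $m\le\frac{25}6$. In the range of Theorem 1 the element $F_6$ reaches or beats the slope that counting predicts. We shall see after Lemma 5 that it attains the supremum, so the supremum *is* a maximum and the slope argument says nothing.

The way past this point is to keep the argument but apply it only to elements *not divisible by $F_6$*. For these, restriction to the curve $F_6=0$ gives an upper bound $m/5$ for the slope. The bound is never attained, for an arithmetic reason. And a refined dimension count, which peels off factors $F_6$ one at a time, shows that a gap below $m/5$ cannot exist.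

## 7. The rational curve $F_6=0$ and the slope outside $(F_6)$

**Step 1: parametrize the curve.** Expanding the right side, one checks coefficient by coefficient that
$$-128F_6=(64G_3-40Z_1^3-24Z_1G_2)^2-1728(Z_1^2-G_2)^2(Z_1^2+2G_2). \tag{9}$$
(The second product is $1728(Z_1^6-3Z_1^2G_2^2+2G_2^3)$; for instance the coefficient of $Z_1^6$ is $1600-1728=-128$, that of $Z_1^2G_2^2$ is $576+5184=5760=128\cdot45$, and that of $G_2^3$ is $-3456=-128\cdot27$.) So on the curve, $Z_1^2+2G_2$ becomes a square. Set it equal to $3Y^2$ with $Z_1=Z$, and solve for $G_2$ and $G_3$. This gives the graded homomorphism $\psi:B\to k[Y,Z]$,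
$$Z_1\mapsto Z,\qquad G_2\mapsto\tfrac12(3Y^2-Z^2),\qquad G_3\mapsto\tfrac1{16}(7Z^3+27Z^2Y+9ZY^2-27Y^3).$$

**Lemma 3.** $\ker\psi=(F_6)$. In particular $F_6$ is prime.

*Proof.* We have $\psi(Z_1^2+2G_2)=3Y^2$, $\psi(Z_1^2-G_2)=\frac32(Z^2-Y^2)$ and $\psi(64G_3-40Z_1^3-24Z_1G_2)=108\,Y(Z^2-Y^2)$. Since $108^2=11664=1728\cdot\frac94\cdot3$, (9) gives $\psi(F_6)=0$.

Conversely let $\psi(F)=0$. As a polynomial in $G_3$, $F_6$ has degree $2$ and the constant leading coefficient $-32$. So we can divide: $F=QF_6+a+bG_3$ with $a,b\in k[Z_1,G_2]$. Then $\psi(a)+\psi(b)\psi(G_3)=0$. Here $\psi(a),\psi(b)\in k[Z,Y^2]$ are even in $Y$, and the part of $\psi(G_3)$ odd in $Y$ is $\frac{27}{16}Y(Z^2-Y^2)\ne0$. Comparing odd parts gives $\psi(b)=0$, and then $\psi(a)=0$. But $\psi$ is injective on $k[Z_1,G_2]$, since $Z$ and $3Y^2-Z^2$ are algebraically independent. So $a=b=0$ and $F\in(F_6)$. Since $B/(F_6)$ embeds in the domain $k[Y,Z]$, $F_6$ is prime. $\square$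

**Step 2: see where the curve meets the point $T=\eta=0$.** We compute $\psi(e)$ and $\psi(h)$:
$$\psi(e)=\tfrac3{16}(9Y+5Z)(Y^2-Z^2),\qquad \psi(h)=\tfrac{27}{256}(Y+Z)^4(Z-Y)(5Y+3Z). \tag{10}$$
For the first,
$$16\,\psi(e)=8Z(3Y^2-Z^2)-(7Z^3+27Z^2Y+9ZY^2-27Y^3)=3(9Y^3+5ZY^2-9Z^2Y-5Z^3).$$
For the second, put $Z=1$, $Y=-1+\varepsilon$. Then $\psi(G_2)=1-3\varepsilon+\frac32\varepsilon^2$, $\psi(G_3)=1-\frac92\varepsilon+\frac{45}8\varepsilon^2-\frac{27}{16}\varepsilon^3$, and
$$\psi(G_3)^2=1-9\varepsilon+\tfrac{63}2\varepsilon^2-54\varepsilon^3+\tfrac{2997}{64}\varepsilon^4-\tfrac{1215}{64}\varepsilon^5+\tfrac{729}{256}\varepsilon^6,$$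
$$\psi(G_2)^3=1-9\varepsilon+\tfrac{63}2\varepsilon^2-54\varepsilon^3+\tfrac{189}4\varepsilon^4-\tfrac{81}4\varepsilon^5+\tfrac{27}8\varepsilon^6 .$$
The difference is $-\frac{27}{256}\varepsilon^4(4-12\varepsilon+5\varepsilon^2)=-\frac{27}{256}\varepsilon^4(2-\varepsilon)(2-5\varepsilon)$. With $2-\varepsilon=1-Y$ and $2-5\varepsilon=-(5Y+3)$ this is (10).

Keep $Z=1$. At $Y=1$ and at $Y=-1$ we have $\psi(G_2)=\psi(G_3)=1$, so $\psi(\lambda)=1$ there. (We extend $\psi$ to fractions with denominators in powers of $G_2,G_3$, which is allowed since $\psi(G_2),\psi(G_3)\neq0$.) From $T=e/G_3$, $\eta=h/G_3^2$ and (10):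

* at $Y=-1$, $\psi(T)$ has order $1$ and $\psi(\eta)$ has order $4$, and $\psi(\eta)/(Y+1)^4$ has the value $\frac{27}{256}\cdot2\cdot(-2)=-\frac{27}{64}$;
* at $Y=1$, $\psi(T)$ and $\psi(\eta)$ have order $1$, and $\psi(\eta)/(1-Y)$ has the value $\frac{27}{256}\cdot16\cdot8=\frac{27}2$.

So the curve has two branches at $T=\eta=0$. This fits (8): the terms $6T^5+72T\eta$ give a branch $\eta\approx-\frac1{12}T^4$, and $72T\eta+28\eta^2$ gives a branch $\eta\approx-\frac{18}7T$.

**Step 3: bound orders on the two branches.**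

**Lemma 4.** Let $m>4$ and $0\ne F\in B_d$. Then $\psi(F)$ is divisible by $(Y+Z)^{\lceil4w/m\rceil}(Z-Y)^{\lceil w/m\rceil}$ for every real $0\le w\le w(F)$.

*Proof.* Put $Z=1$. Then $\psi(F)=\psi(\lambda)^d\sum c_{ij}\psi(T)^i\psi(\eta)^j$. Its order at $Y=-1$ is at least $\min(i+4j)$ and its order at $Y=1$ is at least $\min(i+j)$, over $\operatorname{supp}f$. For $(i,j)\in\operatorname{supp}f$ we have $i+mj\ge w(F)$, hence
$$i+4j=\tfrac4m(i+mj)+\big(1-\tfrac4m\big)i\ \ge\ \tfrac4m\,w(F)+\big(1-\tfrac4m\big)i,\qquad i+j\ \ge\ \tfrac1m\,w(F)+\big(1-\tfrac1m\big)i. \tag{11}$$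
Since $m>4$, the orders are at least $4w(F)/m\ge 4w/m$ and $w(F)/m\ge w/m$, and orders are integers. $\square$

**Step 4: show that the resulting slope bound is never attained.**

**Lemma 5.** Let $m>4$, $d>0$ and $F\in B_d\setminus(F_6)$. Then $w(F)<\frac m5d$.

*Proof.* Let $w=w(F)$. By Lemma 3, $\psi(F)$ is a nonzero binary form of degree $d$, so Lemma 4 gives $d\ge\frac{4w}m+\frac wm=\frac{5w}m$.

Suppose $d=5w/m$. Then $w>0$, and the orders of $\psi(F)$ at $Y=-1$ and $Y=1$ are exactly $4w/m$ and $w/m$. By (11), a support pair with $i+4j=4w/m$, or with $i+j=w/m$, must have $i=0$ and $j=J:=w/m$. Some support pair must reach the minimum, so $(0,J)\in\operatorname{supp}f$. Hence $J$ is a positive integer and $d=5J$, and all other support pairs satisfy $i+4j>4J$ and $i+j>J$. By degree, $\psi(F)=c(Y+Z)^{4J}(Z-Y)^J$ with $c\ne0$. Put $Z=1$. Divide by $(Y+1)^{4J}$ and set $Y=-1$; then divide by $(1-Y)^J$ and set $Y=1$. Since $\psi(\lambda)=1$ at both points, only the term $(0,J)$ survives, and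
$$c\,2^J=c_{0J}\Big(-\frac{27}{64}\Big)^J,\qquad c\,16^J=c_{0J}\Big(\frac{27}2\Big)^J .$$
Dividing the second by the first gives $8^J=(-32)^J$, that is, $(-4)^J=1$. This is impossible in characteristic $0$ for $J\ge1$. $\square$

As promised: for $4<m\le25/6$ write $F=F_6^jF'$ with $F'\notin(F_6)$ of degree $d'$. Then $w(F)=5j+w(F')\le5j+\frac m5d'\le\frac56(6j+d')$. So the largest slope is $\frac56$, attained by $F_6$.

## 8. Proof of Theorem 1

Let $4<m\le25/6$ and suppose that $A\cong R$ is finitely generated. Choose finitely many bihomogeneous generators $[F_i]_{n_i}$, with $F_i\in B_{d_i}$ nonzero and $W(F_i)\ge n_i$.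

**Step 1: finite generation forces a slope gap outside $(F_6)$.** We claim there is $\rho$ with $0\le\rho<m/5$ such that
$$w(F)\le\rho d\quad\text{for all }F\in B_d\setminus(F_6),\ d>0. \tag{12}$$
Let $\rho$ be the maximum of $0$ and all $w(F_i)/d_i$ with $d_i>0$ and $F_i\notin(F_6)$. By Lemma 5 this is a maximum of finitely many numbers less than $m/5$. Given $F\in B_d\setminus(F_6)$, write $[F]_{W(F)}$ as a linear combination of products of generators of bidegree $(d,W(F))$. Since $F\notin(F_6)$, some such product is not in $(F_6)$, so none of its factors is. Its factors with $d_i=0$ are constants, with $n_i\le0$. Hence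
$$W(F)=\sum n_i\le\sum_{d_i>0}W(F_i)\le\alpha\rho\sum d_i=\alpha\rho d .$$

**Step 2: the case $m=25/6$.** This covers both explicit examples. Now $\rho<5/6$. The quadratic terms of the two sides of the count will be equal, so we leave six extra degrees of room and compare linear terms. Let $N=5l$ with $l\geq 1$ an integer, and $V=V(6N+6,5N)$.

*Upper bound.* Let $0\ne F\in V$ and write $F=F_6^jF'$ with $F'\notin(F_6)$. With $r=N-j$, the degree of $F'$ is $6r+6$, and $w(F')=w(F)-5j\ge5r$ by Lemma 2. If $r\ge0$, then (12) gives $5r\le\rho(6r+6)$, so $r\le r_0:=\frac{6\rho}{5-6\rho}$. If $r<0$, then $r\le r_0$ as well. So $j\ge\lceil N-r_0\rceil$, and for large $l$ all of $V$ lies in $F_6^{\lceil N-r_0\rceil}B$. Hence $\dim V\le\dim B_{6N+6-6\lceil N-r_0\rceil}$. The degree here is at most $6+6r_0$, so $\dim V$ is bounded independently of $l$.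

*Lower bound.* By (7) with $e=5l+1$, $\dim B_{6N+6}=75l^2+45l+7$. The number of pairs with $i+\frac{25}6j<25l$ is
$$\sum_{j=0}^{6l-1}\Big\lceil25l-\frac{25j}6\Big\rceil=\sum_{j'=1}^{6l}\Big\lceil\frac{25j'}6\Big\rceil\le\frac{25}6\cdot\frac{6l(6l+1)}2+\frac56\cdot6l=75l^2+17.5\,l .$$
By (5), $\dim V\ge27.5\,l+7\to\infty$. This is a contradiction.

**Step 3: the case $4<m<25/6$.** Here we peel off factors $F_6$ one by one and count what is left on the curve.

*The recursion.* The kernel of $\psi$ on $V(d,w)$ consists of the $F=F_6H$, and $w(F)\ge w$ iff $w(H)\ge w-5$. So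
$$\dim V(d,w)=\dim V(d-6,w-5)+\dim\psi(V(d,w)). \tag{13}$$
For $w\ge0$, $d\ge0$, Lemma 4 says that all forms in $\psi(V(d,w))$ are divisible by one fixed form of degree at least $5w/m$, so $\dim\psi(V(d,w))\le\max(0,\,d-\frac{5w}m+1)$. If $d>0$ and $w>\rho d$, then $V(d,w)\subset(F_6)$ by (12), and $\psi(V(d,w))=0$.

*Iterating.* Let $n\ge1$, and for $0\le i\le I:=\lfloor mn/5\rfloor$ put $d_i=5n-6i$, $w_i=mn-5i$. (From here on $d_i$ denotes these numbers.) Then $w_i\ge0$ and $d_i\ge5n-\frac{6mn}5=\frac{n(25-6m)}5>0$. Since $\rho<m/5$ and $m<25/6$, we have $5-6\rho>5-\frac{6m}5>0$, and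
$$w_i>\rho d_i\iff(m-5\rho)n>(5-6\rho)i\iff i<\kappa n,\qquad\kappa:=\frac{m-5\rho}{5-6\rho}.$$
Here $\kappa>0$ because $\rho<m/5$. Also $\kappa\le m/5$, because $5(m-5\rho)\le m(5-6\rho)$ is the inequality $6m\rho\le25\rho$. Furthermore $d_i-\frac{5w_i}m+1=i\,\frac{25-6m}m+1>0$. Applying (13) for $i=0,\dots,I$,
$$\dim V(5n,mn)\le\sum_{\kappa n\le i\le I}\Big(i\,\frac{25-6m}m+1\Big)+\dim B_{5n-6(I+1)} .$$
Since $I\le mn/5$ and $\sum_{0\le i<\kappa n}i=\frac{\kappa^2n^2}2+O(n)$, the sum is at most $\frac{25-6m}{2m}\big(\frac{m^2}{25}-\kappa^2\big)n^2+O(n)$. Since $I+1>mn/5$, we have $5n-6(I+1)<\frac{n(25-6m)}5$, and by (6) the last term is at most $\frac{(25-6m)^2}{300}n^2+O(n)$. Together,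
$$\dim V(5n,mn)\le n^2(25-6m)\Big[\frac m{50}-\frac{\kappa^2}{2m}+\frac{25-6m}{300}\Big]+O(n)=n^2(25-6m)\Big[\frac1{12}-\frac{\kappa^2}{2m}\Big]+O(n).$$

*Lower bound.* The number of pairs with $i+mj<mn$ is $\sum_{j'=1}^n\lceil mj'\rceil\le\frac{mn(n+1)}2+n$. By (5) and (6),
$$\dim V(5n,mn)\ge\frac{25n^2}{12}-\frac{mn^2}2+O(n)=n^2\,\frac{25-6m}{12}+O(n).$$
Since $25-6m>0$ and $\kappa>0$, the two bounds contradict each other for large $n$. $\blacksquare$

## 9. Theorem 2 for $m\le2$: independent leading forms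

We return to (2). By (4), now $\beta\ge\alpha$ or $\gamma\ge\alpha$. The goal is to show that the $\omega$-leading forms of $u_1,u_2,u_3$ are algebraically independent. The terms of $u_2=z_2-z_1z_4+\frac12z_4^2$ have degrees $\beta,\alpha,0$, and those of $u_3=z_3-z_2z_4+\frac12z_1z_4^2-\frac16z_4^3$ have degrees $\gamma,\beta,\alpha,0$. The leading form of $u_1$ is $z_1$.

* If $\beta>\alpha$: $u_2$ has leading form $z_2$, and $u_3$ has $z_3$, $-z_2z_4$ or $z_3-z_2z_4$ according as $\gamma>\beta$, $\gamma<\beta$, $\gamma=\beta$. The third form involves $z_3$ or $z_4$, so the three are independent.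
* If $\beta=\alpha$: $u_2$ has $z_2-z_1z_4$, and $u_3$ has $z_3$, or $z_3-z_2z_4+\frac12z_1z_4^2$, or $-z_2z_4+\frac12z_1z_4^2$, according as $\gamma>\alpha$, $\gamma=\alpha$, $\gamma<\alpha$. In the first two cases the third form involves $z_3$ linearly while the others do not. In the last case write it as $-(z_2-z_1z_4)z_4-\frac12z_1z_4^2$; since $z_1$, $z_2-z_1z_4$, $z_4$ are independent and this expression involves $z_4$, the three forms are independent.
* If $\beta<\alpha\le\gamma$: $u_2$ has $-z_1z_4$, and $u_3$ has $z_3$ or $z_3+\frac12z_1z_4^2$ according as $\gamma>\alpha$, $\gamma=\alpha$. Again these are independent together with $z_1$.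

Hence the leading forms of distinct monomials $u^e$ are linearly independent, and $\deg_\omega$ of a polynomial in the $u_i$ is the maximum over its monomials. On weight-$d$ elements $\deg_\tau=\deg_\omega+t_4d$, so the same holds for $\deg_\tau$ there. With $N_i=\deg_\tau u_i$, (2) says that $A$ is spanned by the $x^Nu^e$ with $N\ge\sum e_iN_i$. Thus
$$A=k[x,\;x^{N_1}u_1,\;x^{N_2}u_2,\;x^{N_3}u_3],$$
a polynomial ring in four variables. This proves the last sentence of Theorem 2, and finite generation for $m\le2$.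

## 10. Theorem 2 for $2<m\le4$ and $m=5$: a surface with big anticanonical class

By Lemma 1, the conditions defining $R$ measure vanishing along one monomial valuation at one point of the weighted projective plane $\operatorname{Proj}B$. We realize that valuation by a curve $E$ on a smooth rational surface $S$ and view $R$ as part of the Cox ring of $S$.

**Reduction to $k$ algebraically closed.** The kernel of a linear map commutes with field extension, so $A\otimes_k\bar k$ is the kernel of the extended derivation. If it is finitely generated, its generators involve finitely many elements of $A$. Let $A'\subset A$ be the subalgebra they generate; then $A'\otimes\bar k=A\otimes\bar k$, so $A'=A$. Assume from now on that $k=\bar k$.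

**Notions used.** A divisor $D$ on a smooth projective surface is *big* if $h^0(nD)$ grows like $n^2$. The pullback of an ample class under a birational morphism is big; for example, on the blow-up of $\mathbb P^2$ at a point the pullback of a line is big though not ample. A big class plus an effective one is big, and so is a nef class with positive self-intersection. For a smooth projective rational surface, $\operatorname{Pic}S$ is free of finite rank, and the *Cox ring* is $\operatorname{Cox}(S)=\bigoplus_{\delta\in\operatorname{Pic}S}H^0(S,\delta)$, with multiplication defined by choosing divisors representing a basis of $\operatorname{Pic}S$. For $\mathbb P^2$ it is $k[x_0,x_1,x_2]$. We use the following theorem.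

**Theorem (Testa–Várilly-Alvarado–Velasco, "Big rational surfaces", Math. Ann. 351 (2011)).** If $S$ is a smooth projective rational surface over an algebraically closed field and $-K_S$ is big, then $\operatorname{Cox}(S)$ is finitely generated.

**Step 1: construct the surface.** Let $\mathbf P=\operatorname{Proj}B=\mathbb P(1,2,3)$ with coordinates $Z_1,G_2,G_3$. At $(0{:}1{:}0)$ it is the quotient of the plane by $\pm1$, an $A_1$ point. At $(0{:}0{:}1)$ it is the quotient by the cube roots of unity acting with weights $(1,2)$, an $A_2$ point. It is smooth elsewhere. Its canonical class is $K_{\mathbf P}=\mathcal O(-6)$, where $\mathcal O(6)$ is a line bundle, and $K_{\mathbf P}^2=36/6=6$. Let $\mathbf P'\to\mathbf P$ be the minimal resolution. It is crepant: $K_{\mathbf P'}$ is the pullback of $K_{\mathbf P}$.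

Since $G_2=\lambda^2q$, $G_3=\lambda^3q$, $Z_1=\lambda u$, the open set $D_+(G_2G_3)$ is $\operatorname{Spec}k[u,q^{\pm1}]$, which is smooth. Let $p=(1{:}1{:}1)$, that is, $u=q=1$. Then $T,\eta$ are local parameters at $p$, and $\lambda$ and $Z_1$ do not vanish at $p$. For $F=\lambda^df\in B_d$ and a curve $\Gamma$ over $p$ on a blow-up, $\operatorname{ord}_\Gamma F$ means $\operatorname{ord}_\Gamma f$.

*Monomial blow-ups.* Attach the vectors $(1,0)$ and $(0,1)$ to the germs $T=0$ and $\eta=0$. Suppose that at some point we have local parameters $s,t$ with $T=s^at^{a'}$, $\eta=s^bt^{b'}$ and $ab'-a'b=1$, where $s=0$, $t=0$ carry the vectors $(a,b)$, $(a',b')$. Blowing up this point gives a curve to which we attach the *mediant* $(a+a',b+b')$. In the chart $s=s_1$, $t=s_1t_1$ we get $T=s_1^{a+a'}t_1^{a'}$, $\eta=s_1^{b+b'}t_1^{b'}$, again of the same form, and similarly in the other chart. The order of a polynomial in $T,\eta$ along the new curve is its multiplicity in $s,t$. Distinct $T^i\eta^j=s^{ai+bj}t^{a'i+b'j}$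 are distinct monomials, so
$$\operatorname{ord}_{(a,b)}\Big(\sum c_{ij}T^i\eta^j\Big)=\min_{c_{ij}\ne0}(ai+bj)$$
for every exceptional curve $E_{(a,b)}$ obtained in this way. The coefficient of $E_{(a,b)}$ in the relative canonical divisor is $a+b-1$. Indeed this gives $0$ for $(1,0)$ and $(0,1)$, and blowing up a point on two curves gives $1+(a+b-1)+(a'+b'-1)=(a+a')+(b+b')-1$.

Let $c=\gcd(\alpha,\mu)$ and $(a_0,b_0)=(\alpha,\mu)/c$, so $b_0/a_0=m$. If $m=5$, insert $(1,1),(1,2),\dots,(1,5)$, each the mediant of the previous vector (at the start, $(1,0)$) and $(0,1)$. If $2<m\le4$, insert $(1,1),(1,2),(1,3),(1,4)$, and then, unless $(a_0,b_0)$ is already there, mediants in the cone containing $(a_0,b_0)$ until it appears. This stops: if $(a_0,b_0)=r\mathbf v+r'\mathbf v'$ with positive integers $r,r'$ for adjacent $\mathbf v,\mathbf v'$, then either $r=r'=1$ by primitivity, and the mediant is $(a_0,b_0)$, or in the new cone the coordinates are $(r,r'-r)$ or $(r-r',r')$, with smaller sum. (For $m=5/2$, $(2,5)$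 is the mediant of $(1,2)$ and $(1,3)$.) All vectors inserted for $m\le4$ satisfy $1\le b/a\le4$.

This is a sequence of point blow-ups over $p$. It gives $\pi:S\to\mathbf P'\to\mathbf P$ with $S$ smooth, projective and rational, and
$$K_S=\pi^*K_{\mathbf P}+\sum(a+b-1)E_{(a,b)}. \tag{14}$$
Put $E=E_{(a_0,b_0)}$. By Lemma 1, $W(F)=\min(\alpha i+\mu j)=c\cdot\operatorname{ord}_EF$.

**Step 2: $-K_S$ is big for $2<m\le4$.** By (8), $\operatorname{ord}_{(a,b)}F_6=\min\{5a,\,a+b,\,2b\}$, because every other exponent in (8) dominates one of $(5,0),(1,1),(0,2)$. For $1\le b/a\le4$ this is $a+b$. Since $G_2^3$ and $G_3^2$ occur in $F_6$ with nonzero coefficients, $F_6$ does not vanish at the two singular points. So, with $\tilde F_6$ the strict transform of $\operatorname{div}F_6$,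
$$\operatorname{div}\pi^*F_6=\tilde F_6+\sum(a+b)E_{(a,b)},\qquad -K_S\sim\tilde F_6+\sum E_{(a,b)}$$
by (14). For $M'=\max(a+b)$ we get
$$-M'K_S\sim\operatorname{div}(\pi^*F_6)+(M'-1)\tilde F_6+\sum\big(M'-(a+b)\big)E_{(a,b)},$$
which is the big class $\pi^*\mathcal O(6)$ plus an effective divisor. So $-K_S$ is big.

**Step 3: $-K_S$ is big for $m=5$.** The element $h=G_3^2-G_2^3\in B_6$ is irreducible, since $G_2^3$ is not a square in $k[Z_1,G_2]$. It does not vanish at the singular points. Since $h=G_3^2\eta$ and $G_3(p)\ne0$, $\operatorname{ord}_{(1,i)}h=i$. With $\tilde C_0$ the strict transform of $h=0$,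
$$\operatorname{div}\pi^*h=\tilde C_0+\sum_{i=1}^5iE_{(1,i)},\qquad K_S=\pi^*K_{\mathbf P}+\sum_{i=1}^5iE_{(1,i)},$$
so $-K_S\sim\tilde C_0$. This is an irreducible curve with $\tilde C_0^2=K_S^2=6-5=1>0$, because $S$ is obtained from $\mathbf P'$ by five point blow-ups. An irreducible curve with nonnegative self-intersection is nef, so $-K_S$ is nef with positive square, hence big.

**Step 4: describe $R$ by sections on $S$.** Let $G$ be the strict transform of $\{Z_1=0\}$ plus $M$ times the sum of all $\pi$-exceptional curves other than $E$. Here $M\ge0$ is an integer with $M\ge\operatorname{ord}_\Gamma(\pi^*Z_1^6)$ for all these curves $\Gamma$, where $Z_1^6$ is regarded as a section of the line bundle $\mathcal O(6)$. We claim that for all $d,n\in\mathbb Z$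
$$H^0(S,dG-nE)=\{F/Z_1^d:\ F\in B_d,\ F=0\text{ or }\operatorname{ord}_EF\ge n\}, \tag{15}$$
where $H^0(S,D)$ is the space of rational functions $f$ with $f=0$ or $\operatorname{div}f+D\ge0$.

First, the nonexceptional curves on $S$ correspond to the irreducible homogeneous $g\in B$ up to scalars, and for a rational function $f$ on $\mathbf P$, viewed as a fraction of degree $0$ in $\operatorname{Frac}B$, the order along that curve is the exponent $\operatorname{ord}_g f$ of $g$ in the factorization of $f$. Indeed, there is a homogeneous fraction $\ell$ of degree $1$ prime to $g$ ($\ell=\lambda$, or $\ell=Z_1$ if $g$ is $G_2$ or $G_3$), so $g/\ell^{\deg g}$ is a degree-$0$ element of order $1$.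

*Inclusion $\subseteq$.* Let $0\ne f\in H^0(S,dG-nE)$. Along nonexceptional curves the condition says $\operatorname{ord}_gf\ge0$ for $g\ne Z_1$ and $\operatorname{ord}_{Z_1}f\ge-d$. So $F=fZ_1^d$ is a homogeneous fraction of degree $d$ without denominators in the factorial ring $B$, that is, $F\in B_d$. Since $Z_1/\lambda=u$ does not vanish at $p$, $\operatorname{ord}_EF=\operatorname{ord}_Ef\ge n$. In particular both sides are $0$ for $d<0$.

*Inclusion $\supseteq$.* Let $d\ge0$, $0\ne F\in B_d$, $\operatorname{ord}_EF\ge n$, and $f=F/Z_1^d$. The condition holds along nonexceptional curves and along $E$. Along another curve $\Gamma$ over $p$ we have $\operatorname{ord}_\Gamma f\ge0\ge-dM$. For $\Gamma$ over a singular point, use that $F^6$ and $Z_1^6$ are sections of line bundles: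
$$6\operatorname{ord}_\Gamma f=\operatorname{ord}_\Gamma(\pi^*F^6)-d\operatorname{ord}_\Gamma(\pi^*Z_1^6)\ge-dM\ge-6dM .$$
This proves (15).

Hence
$$R':=\bigoplus_{(d,n)\in\mathbb Z^2}H^0(S,dG-nE)\cong\bigoplus_{d\ge0,\,n}\{F\in B_d:F=0\text{ or }\operatorname{ord}_EF\ge n\}.$$

**Step 5: deduce finite generation from the Cox ring.** Suppose $dG-nE\sim0$. Then both $H^0(S,dG-nE)$ and $H^0(S,-dG+nE)$ are nonzero. By (15), $d\ge0$ and $-d\ge0$, so $d=0$; both spaces then consist of constants, and since $\operatorname{ord}_E1=0$, $n\le0$ and $-n\le0$. So $(d,n)=(0,0)$. Thus $(d,n)\mapsto dG-nE$ identifies $\mathbb Z^2$ with a subgroup $\Lambda\subset\operatorname{Pic}S$. Choosing rational functions that realize the linear equivalences of $G$ and $E$ with combinations of the chosen basis divisors, we get a ring isomorphism $R'\cong\bigoplus_{\delta\in\Lambda}\operatorname{Cox}(S)_\delta$.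

Let $g_1,\dots,g_r$ be homogeneous generators of $\operatorname{Cox}(S)$; they exist by the quoted theorem and Steps 2–3. Then $\bigoplus_{\delta\in\Lambda}\operatorname{Cox}(S)_\delta$ is spanned by the monomials $g^e$ with $e$ in $\{e\in\mathbb Z_{\ge0}^r:\deg g^e\in\Lambda\}$. This is the intersection of $\mathbb Z_{\ge0}^r$ with a subgroup of $\mathbb Z^r$, and it is a finitely generated semigroup by Gordan's lemma. (It has finitely many minimal nonzero elements for the componentwise order, and subtracting one of them from a larger element stays inside.) So $R'$ is finitely generated.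

Finally, compare $R$ with $R'$. Since $W=c\operatorname{ord}_E$, the condition $W(F)\ge n$ is $\operatorname{ord}_EF\ge\lceil n/c\rceil$. So every $[F]_n\in R$ equals $x^{\,c\lceil n/c\rceil-n}\,[F]_{c\lceil n/c\rceil}$, with a nonnegative exponent. Hence $R$ is generated by $x$ and the subring $\bigoplus_{d\geq 0,\ n\in c\mathbb Z}R_{d,n}\cong R'$. Therefore $A\cong R$ is finitely generated for $2<m\le4$ and for $m=5$. $\blacksquare$
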